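\title{Equivalent JB$^*$-norms on non-commutative Jordan $*$-algebras}

\begin{abstract}
Let $A$ be a complete normed non-commutative Jordan complex $*$-algebra in which the set $\{(\exp-1)(ih):h=h^*\}$ is bounded. We prove that $A$ is a non-commutative JB$^*$-algebra in an equivalent norm as soon as $\mathfrak r(L_h)\le\mathfrak r(h)$ for every self-adjoint $h$. This proves a conjectured characterization of these algebras by spectral radii. We then measure the size of the commutator of $A$ by a finite number $\kappa(A)$ and show that the algebra obtained from $A$ by multiplying the commutator by a real number $s$ is a non-commutative JB$^*$-algebra in an equivalent norm if and only if $|s|\kappa(A)\le1$. The proof first builds the norm from the Jordan product alone. It then computes the joint spectrum of the multiplication operators by functions of one self-adjoint element, and converts this spectral information into contractivity of the product by a positivity argument.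
\end{abstract}

\section{Introduction}\label{sec:intro}

All algebras are over $\mathbb C$ unless stated otherwise, and they are not assumed associative. An algebra $A$ is a \emph{non-commutative Jordan algebra} if it satisfies the flexible identity $(ab)a=a(ba)$ and the Jordan identity $(a^2b)a=a^2(ba)$. Such algebras are power-associative: the subalgebra generated by one element is associative, so the powers $a^n$ are unambiguous. Every associative algebra is an example, and the commutative examples are called \emph{Jordan algebras}. A \emph{non-commutative Jordan $*$-algebra} carries in addition a conjugate-linear involution $*$ with $(ab)^*=b^*a^*$; we write $H(A,*)=\{h\in A:h^*=h\}$. A \emph{complete normed algebra} is a Banach space with a bilinear product such that $\|ab\|\le\|a\|\|b\|$. No continuity of the involution is assumed.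

Put $U_a(b)=a(ab+ba)-a^2b$. A \emph{non-commutative JB$^*$-algebra} is a complete normed non-commutative Jordan $*$-algebra such that
\[
\|U_a(a^*)\|=\|a\|^3\qquad\text{for all }a;
\]
if it is commutative, it is a \emph{JB$^*$-algebra}. In an associative algebra $U_a(b)=aba$. A C$^*$-algebra satisfies the axiom, because $\|a\|^4=\|a^*(aa^*a)\|\le\|a\|\,\|aa^*a\|$, and conversely every associative non-commutative JB$^*$-algebra is a C$^*$-algebra (Lemma~\ref{lem:necessary}). We say that a complete normed non-commutative Jordan $*$-algebra $A$ is a non-commutative JB$^*$-algebra \emph{in an equivalent norm} if it admits an algebra norm, equivalent to the given one, in which it is a non-commutative JB$^*$-algebra.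

The defining axiom is metric, and an equivalent renorming destroys it. To recognize these algebras up to renorming one needs conditions that depend only on the product, the involution and the topology. Spectral radii and boundedness of sets are of this kind. For $a\in A$ let $L_a$ and $R_a$ be the bounded operators $x\mapsto ax$ and $x\mapsto xa$ on $A$, let $\mathfrak r(a)=\lim_n\|a^n\|^{1/n}$, and let $\mathfrak r(T)$ be the spectral radius of an operator $T$. For $h\in A$ put
\[
(\exp-1)(ih)=\sum_{n\ge1}\frac{(ih)^n}{n!}.
\]
In a unital C$^*$-algebra $\exp(ih)$ is unitary for self-adjoint $h$; dropping the constant term gives an element that makes sense without a unit. Call $a\in A$ \emph{normal} if the $*$-subalgebra generated by $a$ is commutative and associative. Two facts are known. If $A$ is a non-commutative JB$^*$-algebra in an equivalent norm, then $\{(\exp-1)(ih):h\in H(A,*)\}$ is bounded, and $\mathfrak r(L_a)=\mathfrak r(R_a)=\mathfrak r(a)$ for every normal $a\in A$. The following conjecture from \cite{NANA} asks whether these two conditions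 are also sufficient.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $A$ be a complete normed non-commutative Jordan complex $*$-algebra. Then $A$ is a non-commutative JB$^*$-algebra in an equivalent norm if (and only if) the set $\{(\exp-1)(ih):h\in H(A,*)\}$ is bounded and $\mathfrak r(L_a)=\mathfrak r(R_a)=\mathfrak r(a)$ for every normal $a\in A$.}
\medskip

We prove the ``if'' direction under a weaker spectral hypothesis.

\begin{theorem}\label{thm:main}
Let $A$ be a complete normed non-commutative Jordan complex $*$-algebra such that $\{(\exp-1)(ih):h\in H(A,*)\}$ is bounded and $\mathfrak r(L_h)\le\mathfrak r(h)$ for every $h\in H(A,*)$. Then $A$ is a non-commutative JB$^*$-algebra in an equivalent norm.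
\end{theorem}

Every $h\in H(A,*)$ is normal: the $*$-subalgebra that it generates is the span of its powers, which is commutative and associative by power-associativity. So Theorem~\ref{thm:main} contains the ``if'' direction, and the conjecture is true.

To see what each hypothesis controls, split the product into its symmetric and skew parts,
\[
xy=x\circ y+\tfrac12[x,y],\qquad x\circ y=\tfrac12(xy+yx),\qquad [x,y]=xy-yx .
\]
Let $A^+$ be the space $A$ with the product $\circ$. For $s\in\mathbb R$ the \emph{$s$-mutation} $A^{(s)}$ is the space $A$ with the same involution and the product $x\circ y+\frac s2[x,y]$; thus $A^{(1)}=A$ and $A^{(0)}=A^+$. Each $A^{(s)}$ is again a non-commutative Jordan $*$-algebra with the same powers as $A$ (Lemma~\ref{lem:flexible}), and $(1+|s|)\|\cdot\|$ is a complete algebra norm on it. The set $\{(\exp-1)(ih)\}$ is built from powers, so it is the same for all mutations: the boundedness hypothesis sees only $A^+$. The spectral hypothesis has to control the commutator. The second theorem says exactly how large the commutator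 may be.

Let $\widetilde A=\mathbb C1\oplus A$ be the unitization, with norm $\|\lambda+a\|=|\lambda|+\|a\|$ and involution $(\lambda+a)^*=\bar\lambda+a^*$; we adjoin a unit even if $A$ has one. For $h\in H(A,*)$ let $\sigma(h)$ be the spectrum of $h$ in the closed subalgebra of $\widetilde A$ generated by $1$ and $h$. Under the boundedness hypothesis $\sigma(h)$ is a compact subset of $\mathbb R$ that contains $0$, and its diameter is positive if $h\ne0$ (Lemma~\ref{lem:spectrum}).

\begin{theorem}\label{thm:sharp}
Let $A$ be a complete normed non-commutative Jordan complex $*$-algebra with $\{(\exp-1)(ih):h\in H(A,*)\}$ bounded, and put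
\[
\kappa(A)=\sup\bigl\{\mathfrak r([h,\cdot\,])/\operatorname{diam}\sigma(h):0\ne h\in H(A,*)\bigr\}\qquad(\sup\emptyset=0).
\]
\begin{enumerate}
\item[(a)] $\kappa(A)<\infty$, and for $s\in\mathbb R$ the mutation $A^{(s)}$ is a non-commutative JB$^*$-algebra in an equivalent norm if and only if $|s|\kappa(A)\le1$. In particular, $A$ is one if and only if $\mathfrak r([h,\cdot\,])\le\operatorname{diam}\sigma(h)$ for all $h\in H(A,*)$.
\item[(b)] The complete normed non-commutative Jordan $*$-algebras with $\{(\exp-1)(ih)\}$ bounded are, up to equivalent renorming, exactly the mutations $B^{(t)}$, $t\in\mathbb R$, of non-commutative JB$^*$-algebras $B$.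
\item[(c)] In Theorem~\ref{thm:main} the hypothesis $\mathfrak r(L_h)\le\mathfrak r(h)$ cannot be replaced by $\mathfrak r(L_h)\le C\,\mathfrak r(h)$ for any constant $C>1$.
\end{enumerate}
\end{theorem}

In the two extreme cases boundedness alone suffices. If $A$ is associative, then $L_h^n=L_{h^n}$, so $\mathfrak r(L_h)\le\mathfrak r(h)$ holds automatically, and Theorem~\ref{thm:main} makes $A$ a C$^*$-algebra in an equivalent norm. If $A$ is commutative, then $\kappa(A)=0$ and Theorem~\ref{thm:sharp}(a) applies. These cases suggest the guess that boundedness always suffices; the mutations of $M_2(\mathbb C)$ in Section~\ref{sec:model} show that it does not. Boundedness itself cannot be dropped: in $\mathbb C^2$ with coordinatewise product, maximum norm and involution $(\lambda,\mu)^*=(\bar\mu,\bar\lambda)$ we have $\mathfrak r(L_a)=\mathfrak r(R_a)=\mathfrak r(a)$ for all $a$, but $h=t(i,-i)$ is self-adjoint for real $t$ and $\exp(ih)=(e^{-t},e^{t})$ is unbounded.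

\section{Necessary conditions and the model case}\label{sec:model}

We begin with the part of the ``only if'' direction that we shall use; it has a short proof.

\begin{lemma}\label{lem:necessary}
Let $B$ be a non-commutative JB$^*$-algebra with norm $\|\cdot\|$.
\begin{enumerate}
\item[(a)] If $Q$ is an associative $*$-subalgebra of $B$, then $*$ is isometric on $Q$, and the closure of $Q$, with the continuous extension of $*$, is a C$^*$-algebra.
\item[(b)] If $h\in H(B,*)$, then $\mathfrak r(L_h)\le\|h\|=\mathfrak r(h)$ and $\|(\exp-1)(ih)\|\le2$.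
\end{enumerate}
Consequently, if $A$ is a non-commutative JB$^*$-algebra in an equivalent norm, then both hypotheses of Theorem~\ref{thm:main} hold.
\end{lemma}

\begin{proof}
(a) For $a\in Q$ we have $\|a\|^3=\|aa^*a\|\le\|aa^*\|\|a\|$, hence $\|a\|^2\le\|aa^*\|\le\|a\|\|a^*\|$. This gives $\|a\|\le\|a^*\|$, then $\|a\|=\|a^*\|$ by symmetry, and so $\|aa^*\|=\|a\|^2$. Associativity and the C$^*$-identity pass to the closure.

(b) Apply (a) to the span of $h,h^2,\dots$. Its closure is a commutative C$^*$-algebra in which $h$ is represented by a real function. Hence $\|h\|=\mathfrak r(h)$, and $\|(\exp-1)(ih)\|\le\sup_{s\in\mathbb R}|e^{is}-1|=2$. Finally $\mathfrak r(L_h)\le\|L_h\|\le\|h\|$. The last assertion holds because spectral radii and boundedness survive equivalent renorming.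
\end{proof}

The whole proof is visible in the $t$-mutation $M_t$ of the C$^*$-algebra $M_2(\mathbb C)$, $t\in\mathbb R$, with product
\[
a\cdot b=\tfrac{1+t}2\,ab+\tfrac{1-t}2\,ba ,
\]
where juxtaposition is the matrix product. Let $\|\cdot\|$ be the operator norm. The set $\{(\exp-1)(ih)\}$ is the same as for $M_2(\mathbb C)$, so it is bounded for every $t$.

\begin{example}[the spectrum of $L_h$]\label{ex:spectrum}
Let $h$ be self-adjoint with eigenvalues $s_1,s_2$, and let $e_{ij}$ be the matrix units for an orthonormal basis of eigenvectors. For a function $f$ on $\{s_1,s_2\}$ we have $f(h)e_{ij}=f(s_i)e_{ij}$ and $e_{ij}f(h)=f(s_j)e_{ij}$. So $e_{ij}$ is a common eigenvector of the operators $x\mapsto f(h)\circ x$, $x\mapsto f(h)\cdot x-x\cdot f(h)$ and $L_{f(h)}$ of $M_t$, with eigenvalues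
\[
\tfrac12\bigl(f(s_i)+f(s_j)\bigr),\qquad t\bigl(f(s_i)-f(s_j)\bigr),\qquad \tfrac{1+t}2f(s_i)+\tfrac{1-t}2f(s_j).
\]
The last expression is a convex combination of $f(s_i)$ and $f(s_j)$ when $|t|\le1$. Let $|t|>1$. The moduli of the weights add up to $|t|$, so $\mathfrak r(L_h)\le|t|\max_i|s_i|=|t|\,\mathfrak r(h)$ for every self-adjoint $h$. For $h=\operatorname{diag}(1,-1)$ the eigenvalue of $L_h$ at $e_{12}$ is $t$, so $\mathfrak r(L_h)=|t|>1=\mathfrak r(h)$. By Lemma~\ref{lem:necessary}, $M_t$ is not a non-commutative JB$^*$-algebra in any equivalent norm.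
\end{example}

For $|t|\le1$ the triangle inequality gives $\|a\cdot b\|\le\|a\|\|b\|$, and the operators $U_a$ are the same for all mutations (Lemma~\ref{lem:flexible}(d)), so $M_t$ is a non-commutative JB$^*$-algebra. This argument uses the associative product behind $M_t$, which is not available in general. Here is a second argument that will generalize.

\begin{example}[contractivity through positivity]\label{ex:positivity}
Let $|t|\le1$. Every matrix of norm at most one is a mean of two unitaries, so it suffices to show $\|u\cdot v\|\le1$ for unitaries $u=\exp(ih)$ and $v=\exp(ik)$. Write $u=\lambda_1f_1+\lambda_2f_2$ with $|\lambda_j|=1$ and orthogonal projections $f_1+f_2=1$. Put $w=\exp(ik/2)$. The map $Wx=w^{-1}xw^{-1}$ is an isometry that moves $v=w^2$ to $1$, and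
\[
p_j:=W(f_j\cdot v)=\tfrac{1+t}2\,w^{-1}f_jw+\tfrac{1-t}2\,wf_jw^{-1}.
\]
Since $|t|\le1$, each $p_j$ is positive, and $p_1+p_2=Wv=1$. For unit vectors $\xi,\eta$, the Cauchy--Schwarz inequality used twice gives
\[
|\langle(\lambda_1p_1+\lambda_2p_2)\xi,\eta\rangle|\le\sum_j\langle p_j\xi,\xi\rangle^{1/2}\langle p_j\eta,\eta\rangle^{1/2}\le1 .
\]
Hence $\|u\cdot v\|=\|W(u\cdot v)\|=\|\lambda_1p_1+\lambda_2p_2\|\le1$. For $t>1$ positivity fails: if $f_1=e_{11}$ and $w$ is the rotation by $\pi/4$, then $w^{-1}f_1w$ and $wf_1w^{-1}$ are the projections onto the orthogonal lines spanned by $(1,-1)$ and $(1,1)$, and $p_1$ has the eigenvalue $\frac{1-t}2<0$.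
\end{example}

The general proof supplies a substitute for each ingredient of Example~\ref{ex:positivity}.
\begin{enumerate}
\item[(1)] \emph{The norm.} From boundedness alone, $J=\widetilde A^{+}$ is a JB$^*$-algebra in an equivalent norm $|\cdot|$ (Section~\ref{sec:jordan}). It remains to prove $|ab|\le|a||b|$.
\item[(2)] \emph{The geometry of $J$.} The unit ball is the closed convex hull of the elements $\exp(ik)$, there are isometries $W_k$ moving $\exp(ik)$ to $1$, and $|\sum\lambda_jp_j|\le1$ holds without a Hilbert space (Section~\ref{sec:geometry}).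
\item[(3)] \emph{The spectrum.} The pattern of Example~\ref{ex:spectrum} holds in general, with characters in place of the $e_{ij}$ and a coefficient $c$ in place of $t$; the spectral hypothesis forces $c\le1$ (Section~\ref{sec:spectral}).
\item[(4)] \emph{Positivity.} There is no formula for $W_k(fv)$. Instead, $L_f$ is a hermitian operator with spectrum in $[0,\infty)$, so its numerical range lies in $[0,\infty)$, and this gives positivity (Section~\ref{sec:contractive}).
\end{enumerate}

\section{Preliminaries}\label{sec:prelim}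

\subsection{Flexible algebras and mutations}

Write $(x,y,z)=(xy)z-x(yz)$, $T_x(y)=x\circ y$ and $D_x(y)=[x,y]$, so that
\[
L_x=T_x+\tfrac12D_x,\qquad R_x=T_x-\tfrac12D_x .
\]
For operators, $[S,S']=SS'-S'S$. The flexible identity says $(x,y,x)=0$; replacing $x$ by $x+z$ gives its linearized form $(x,y,z)+(z,y,x)=0$.

\begin{lemma}\label{lem:flexible}
Let $A$ be a non-commutative Jordan $*$-algebra.
\begin{enumerate}
\item[(a)] $\widetilde A$ is a non-commutative Jordan $*$-algebra.
\item[(b)] Each $D_a$ is a derivation of $A^+$; that is, $[D_a,T_b]=T_{[a,b]}$. Moreover $D_{f\circ g}=T_fD_g+T_gD_f$.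
\item[(c)] $A^+$ is a Jordan algebra, and each $A^{(s)}$, $s\in\mathbb R$, is a non-commutative Jordan $*$-algebra with the same powers as $A$.
\item[(d)] $U_a=2T_a^2-T_{a^2}$; so $U_a$ is the same operator in $A$, in $A^+$ and in every $A^{(s)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An associator vanishes when one entry is $1$. Hence $(a+\lambda,b+\mu,a+\lambda)=(a,b,a)=0$ and $((a+\lambda)^2,b+\mu,a+\lambda)=(a^2,b,a)+2\lambda(a,b,a)=0$.

(b) This part uses only flexibility. Expand $[a,bc+cb]-2[a,b]\circ c-2b\circ[a,c]$ into twelve products and pair them into associators. The result is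
\[
-\{(a,b,c)+(c,b,a)\}-\{(a,c,b)+(b,c,a)\}+\{(b,a,c)+(c,a,b)\}=0 .
\]
So $D_a(b\circ c)=[a,b]\circ c+b\circ D_ac$, which is $[D_a,T_b]=T_{[a,b]}$. Also $[f\circ g,x]=-D_x(f\circ g)=[f,x]\circ g+f\circ[g,x]$.

(c) By (b), $[D_a,T_a]=T_{[a,a]}=0$ and $[D_a,T_{a^2}]=T_{[a,a^2]}=0$, where $[a,a^2]=0$ is flexibility with $b=a$. Also $D_{a^2}=2T_aD_a$, which commutes with $T_a$ and $D_a$. Therefore, for every $s$,
\[
[T_a-\tfrac s2D_a,\,T_a+\tfrac s2D_a]=0,\qquad[T_a-\tfrac s2D_a,\,T_{a^2}+\tfrac s2D_{a^2}]=[T_a,T_{a^2}].
\]
For $s=1$ the second left side is $[R_a,L_{a^2}]$, which vanishes by the Jordan identity of $A$. So $[T_a,T_{a^2}]=0$, and both commutators vanish for every $s$. In $A^{(s)}$ the multiplication operators are $T_x\pm\frac s2D_x$ and the square of $a$ is $a^2$, so these two relations are the flexible and Jordan identities of $A^{(s)}$; the case $s=0$ is $A^+$. Powers agree by induction, since $[a,a^n]=0$. Finally $(x\circ y+\frac s2[x,y])^*=y^*\circ x^*+\frac s2[y^*,x^*]$ because $s$ is real.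

(d) We have $2a\circ(a\circ b)-a^2\circ b=\frac12\{a(ab)+a(ba)+(ab)a+(ba)a-a^2b-ba^2\}$. Subtracting this from $U_a(b)=a(ab)+a(ba)-a^2b$ leaves $-\frac12\{(a,a,b)+(b,a,a)\}-\frac12(a,b,a)=0$.
\end{proof}

\subsection{Unital Jordan algebras}

In a unital Jordan algebra with product $\circ$ put $U_{x,y}=T_xT_y+T_yT_x-T_{x\circ y}$. This is bilinear and symmetric in $x,y$, with $U_{x,x}=U_x$, $U_{1,x}=T_x$ and $U_{x+y}=U_x+2U_{x,y}+U_y$. An element $x$ is \emph{invertible} if there is $y$ with $x\circ y=1$ and $x^2\circ y=x$. We use the following standard facts (Jacobson; \cite[Ch.~2]{HOS}).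
\begin{enumerate}
\item[(J1)] $x$ is invertible if and only if $U_x$ is bijective. Then $y$ is unique, $y=x^{-1}=U_x^{-1}x$, and $U_{x^{-1}}=U_x^{-1}$.
\item[(J2)] $U_{U_xy}=U_xU_yU_x$. Hence $U_xy$ is invertible if $x$ and $y$ are.
\item[(J3)] $T_{x^3}=3T_{x^2}T_x-2T_x^3$, and every $T_{x^n}$ is a polynomial in the commuting operators $T_x$, $T_{x^2}$.
\item[(J4)] (Macdonald) $U_pU_q=U_{p\circ q}$ for polynomials $p,q$ in one element $x$.
\end{enumerate}
If $x$ lies in an associative subalgebra containing $1$ and has an inverse there, that inverse is $x^{-1}$; and $U_xz=x^2\circ z$ for $x,z$ in an associative subalgebra. In a Jordan $*$-algebra $*$ is a conjugate-linear automorphism, so $(U_{x,y}z)^*=U_{x^*,y^*}z^*$ and $(x^{-1})^*=(x^*)^{-1}$.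

\begin{lemma}\label{lem:jordan}
Let $J$ be a unital Jordan algebra.
\begin{enumerate}
\item[(a)] If $x$ is invertible, the subalgebra generated by $1,x,x^{-1}$ is associative.
\item[(b)] If $J$ is complete normed, then $U_{\exp x}=\exp(2T_x)$ for all $x$.
\item[(c)] If $J$ is complete normed, inversion is continuous on the set $\operatorname{Inv}(J)$ of invertible elements.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $y=x^{-1}$. The point is to show that $T_y$ commutes with all $T_{x^m}$. Polarizing (J2) gives $U_{U_xz,U_xw}=U_xU_{z,w}U_x$. For $z=y$, $w=1$ we have $U_xy=x$ and $U_x1=x^2$, so $U_{x,x^2}=U_xT_yU_x$. By (J3),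
\[
U_{x,x^2}=2T_xT_{x^2}-T_{x^3}=2T_x^3-T_xT_{x^2}=T_xU_x=U_xT_x .
\]
Cancelling $U_x$ on the left gives $T_yU_x=T_x$, so $T_y=T_xU_x^{-1}$. Thus $T_y$ commutes with $T_x$, $U_x$ and $T_{x^2}=2T_x^2-U_x$, hence with every $T_{x^m}$ by (J3). For $m\ge1$ we get $T_yx^m=T_x^{m-1}T_yx=T_x^{m-1}1=x^{m-1}$. Then $x^m\circ y^n=T_{x^m}T_y^n1=T_y^nx^m$, which equals $x^{m-n}$ if $m\ge n$ and $y^{n-m}$ if $n\ge m$. With $x^{-n}:=y^n$ this says $x^j\circ x^k=x^{j+k}$ for all $j,k\in\mathbb Z$, so the span of these powers is an associative subalgebra.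

(b) By (J4) and continuity, $t\mapsto U_{\exp(tx)}$ is a norm-continuous one-parameter group. Its generator is its derivative at $0$, and $U_{\exp(tx)}=2T_{\exp(tx)}^2-T_{\exp(2tx)}=I+2tT_x+O(t^2)$.

(c) The map $x\mapsto U_x$ is continuous, a bounded bijection has a bounded inverse, operator inversion is continuous, and $x^{-1}=U_x^{-1}x$.
\end{proof}

\subsection{Numerical ranges}

Let $X$ be a complex Banach space and $BL(X)$ the algebra of bounded operators on $X$. The \emph{numerical range} of $S\in BL(X)$ is $V(S)=\{F(S):F\in BL(X)^*,\ \|F\|=F(I)=1\}$, and $S$ is \emph{hermitian} if $V(S)\subset\mathbb R$. We use the following facts (Bonsall--Duncan; Sinclair).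
\begin{enumerate}
\item[(N1)] $\sigma(S)\subset V(S)$ and $V(S+S')\subset V(S)+V(S')$. In particular, real linear combinations of hermitian operators are hermitian.
\item[(N2)] $\sup\operatorname{Re}V(S)=\lim_{t\to0^+}(\|I+tS\|-1)/t$.
\item[(N3)] $S$ is hermitian if and only if $\|\exp(itS)\|=1$ for all $t\in\mathbb R$; equivalently, all $\exp(itS)$ are surjective isometries.
\item[(N4)] If $S$ is hermitian, then $V(S)$ is the convex hull of $\sigma(S)$ and $\|S\|=\mathfrak r(S)$.
\end{enumerate}
Fact (N4) is the bridge from spectral information, which survives renorming, to metric information.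

\subsection{JB-algebras and JB$^*$-algebras}

A \emph{JB-algebra} is a real Jordan algebra with a complete norm such that $\|a\circ b\|\le\|a\|\|b\|$, $\|a^2\|=\|a\|^2$ and $\|a^2\|\le\|a^2+b^2\|$. Its positive elements are the squares. An element $u$ of a unital JB$^*$-algebra is \emph{unitary} if it is invertible with $u^{-1}=u^*$.
\begin{enumerate}
\item[(B1)] (Wright \cite{Wright}) The complexification of a unital JB-algebra $H$ is a JB$^*$-algebra, with isometric involution, in a norm extending that of $H$.
\item[(B2)] (Wright--Youngson \cite{WY}) The closed unit ball of a unital JB$^*$-algebra is the closed convex hull of its unitaries.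
\item[(B3)] (\cite[3.3.6]{HOS}; Alfsen--Shultz--St\o rmer) In a JB-algebra, $U_yp$ is positive whenever $p$ is positive.
\end{enumerate}

\section{The Jordan part is a JB$^*$-algebra}\label{sec:jordan}

From now on $A$ is a complete normed non-commutative Jordan $*$-algebra with $\{(\exp-1)(ih):h\in H(A,*)\}$ bounded. By Lemma~\ref{lem:flexible}, $J=\widetilde A^{+}$ is a complete normed unital Jordan $*$-algebra with the same powers as $\widetilde A$. Let $H=H(J,*)=\mathbb R1+H(A,*)$. For $h\in H(A,*)$ and $\lambda\in\mathbb R$ we have $\exp(i(h+\lambda))=e^{i\lambda}(1+(\exp-1)(ih))$, so there is $M\ge1$ with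
\begin{equation}\label{eq:M}
\|\exp(ih)\|\le M\qquad(h\in H).
\end{equation}
This section is the only place where \eqref{eq:M} is used. For $x\in J$ let $C(x)$ be the closure of the polynomials in $x$. The products of $J$ and $\widetilde A$ agree on $C(x)$, and $C(x)$ is a commutative associative unital Banach algebra. For $h\in H$ let $\sigma(h)$ be the spectrum of $h$ in $C(h)$. Then $\mathfrak r(h)=\max\{|\lambda|:\lambda\in\sigma(h)\}$, and $\sigma(\lambda+\mu h)=\lambda+\mu\sigma(h)$ for real $\lambda,\mu$.

By Lemma~\ref{lem:necessary}(b) the only candidate for the new norm on $H$ is $\mathfrak r$. The difficulty is the triangle inequality, which involves two elements that need not lie in a common associative subalgebra. It is equivalent to the convexity of the set of elements with nonnegative spectrum. We first collect what can be said about one element at a time.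

\begin{lemma}\label{lem:spectrum}
Let $h\in H$.
\begin{enumerate}
\item[(a)] $\sigma(h)\subset\mathbb R$ and $\|h\|\le M\mathfrak r(h)$.
\item[(b)] For $\lambda\in\mathbb R$, the element $h-\lambda$ is invertible in $J$ if and only if $\lambda\notin\sigma(h)$.
\item[(c)] For $g\in C(h)\cap H$, $\sigma(g)$ is the spectrum of $g$ in $C(h)$. In particular $\sigma(h^2)=\{\lambda^2:\lambda\in\sigma(h)\}$.
\item[(d)] If $h\in H(A,*)$, then $0\in\sigma(h)$, and $\operatorname{diam}\sigma(h)>0$ unless $h=0$.
\end{enumerate}
\end{lemma}

\begin{proof}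
(a) If $\lambda\in\sigma(h)$, a character of $C(h)$ sends $h$ to $\lambda$, so $|e^{it\lambda}|\le M$ for all real $t$, and $\lambda$ is real. On $C(h)$ put $\|x\|'=\sup_{t\in\mathbb R}\|\exp(ith)x\|$; then $\|x\|\le\|x\|'\le M\|x\|$. Let $m$ be multiplication by $h$ on $C(h)$. The operator $\exp(itm)$ is multiplication by $\exp(ith)$, which is isometric for $\|\cdot\|'$. So $m$ is hermitian on $(C(h),\|\cdot\|')$ by (N3), and its norm is its spectral radius $\mathfrak r(h)$ by (N4). Thus $\|h\|\le\|m1\|'\le\mathfrak r(h)\|1\|'\le M\mathfrak r(h)$.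

(b) If $\lambda\notin\sigma(h)$, the inverse of $h-\lambda$ in $C(h)$ is its inverse in $J$. Conversely, let $h-\lambda$ be invertible in $J$. For real $\varepsilon\ne0$ the element $h-\lambda+i\varepsilon$ is invertible in $C(h)$ by (a), and its inverse tends to $(h-\lambda)^{-1}$ as $\varepsilon\to0$ by Lemma~\ref{lem:jordan}(c). So $(h-\lambda)^{-1}\in C(h)$ and $\lambda\notin\sigma(h)$.

(c) Since $C(g)\subset C(h)$, the spectrum of $g$ in $C(h)$ is contained in $\sigma(g)\subset\mathbb R$. If a real $\lambda$ is not in the spectrum of $g$ in $C(h)$, then $g-\lambda$ is invertible in $J$, so $\lambda\notin\sigma(g)$ by (b).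

(d) The map $\lambda+a\mapsto\lambda$ restricts to a character of $C(h)$ vanishing at $h$. If $\sigma(h)=\{0\}$, then $h=0$ by (a).
\end{proof}

\begin{lemma}\label{lem:continuity}
The involution is continuous, $H$ is closed, and $\mathfrak r$ is continuous on $H$.
\end{lemma}

\begin{proof}
Let $a_n\to0$ and $a_n^*\to b$ in $J$. Then $a_n+a_n^*\in H$ tends to $b$, and $i(a_n^*-a_n)\in H$ tends to $ib$. The exponential series converges uniformly on bounded sets, so $\exp$ is continuous, and \eqref{eq:M} gives $\|\exp(itb)\|\le M$ and $\|\exp(-tb)\|\le M$ for all real $t$. In $C(b)$ this yields $\|\exp(zb)\|\le M^2$ for all $z\in\mathbb C$. By Liouville's theorem $z\mapsto\exp(zb)$ is constant, so its derivative $b$ at $0$ vanishes. The closed graph theorem shows that $*$ is continuous, and so $H$ is closed.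

Lemma~\ref{lem:spectrum}(a) applied to $h^n\in H$ gives $M^{-1/n}\|h^n\|^{1/n}\le\mathfrak r(h)\le\|h^n\|^{1/n}$. Hence $0\le\|h^n\|^{1/n}-\mathfrak r(h)\le(1-M^{-1/n})\|h\|$, and $\mathfrak r$ is a limit of continuous functions, uniformly on bounded sets.
\end{proof}

Let $P=\{h\in H:\sigma(h)\subset[0,\infty)\}$ and $\Omega=\{h\in H:\sigma(h)\subset(0,\infty)\}$. In an associative algebra one would add two positive invertible elements by writing $a=c^2$ and $a+b=c(1+c^{-1}bc^{-1})c$. The Jordan version replaces $x\mapsto cxc$ by $U_c$, so we need to know that $U_c$ preserves $\Omega$. Fact (B3) is not yet available. But (J2) says that $U_c$ preserves invertibility, and $\Omega$ turns out to be open and closed among the invertible elements of $H$, so a connectedness argument works.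

\begin{lemma}\label{lem:cone}
\begin{enumerate}
\item[(a)] $P$ is closed, and $\Omega$ is open and closed in $H\cap\operatorname{Inv}(J)$.
\item[(b)] If $a,b\in\Omega$, then $U_ab\in\Omega$.
\item[(c)] $\Omega+\Omega\subset\Omega$, and $P$ is a closed convex cone.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\sigma(h)\subset[-\|h\|,\|h\|]$, we have $h\in P$ if and only if $\mathfrak r(\|h\|1-h)\le\|h\|$; this condition is closed by Lemma~\ref{lem:continuity}. By Lemma~\ref{lem:spectrum}(b), $\Omega=P\cap\operatorname{Inv}(J)$, so $\Omega$ is closed in $H\cap\operatorname{Inv}(J)$. If $\sigma(h)\subset[2\varepsilon,s]$ with $\varepsilon>0$, then $\mathfrak r(s-h)\le s-2\varepsilon$. So $\mathfrak r(s-k)<s-\varepsilon$ for $k\in H$ near $h$, which forces $\sigma(k)\subset(\varepsilon,\infty)$. Thus $\Omega$ is open in $H$.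

(b) For $0\le t\le1$ the element $a_t=(1-t)1+ta$ lies in $\Omega$. By (J2), $t\mapsto U_{a_t}b$ is a continuous path in $H\cap\operatorname{Inv}(J)$ from $b\in\Omega$ to $U_ab$. By (a) it stays in $\Omega$.

(c) Let $a,b\in\Omega$ and $s=\mathfrak r(a)$. Then $\sigma(1-a/s)\subset[0,1)$, so the series $c=\sqrt s\sum_{n\ge0}\binom{1/2}n(-1)^n(1-a/s)^n$ converges in $C(a)$ and $c^2=a$. The coefficients are real and $H$ is closed, so $c\in H$. A character of $C(a)$ with value $\lambda$ at $a$ has value $\sqrt\lambda>0$ at $c$, so $c\in\Omega$ by Lemma~\ref{lem:spectrum}(c). The inverse $c^{-1}$ lies in $C(c)$, is self-adjoint, and has spectrum $\{1/\mu:\mu\in\sigma(c)\}$, so $c^{-1}\in\Omega$. Since $U_c1=a$ and $U_cU_{c^{-1}}=I$,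
\[
a+b=U_c\bigl(1+U_{c^{-1}}b\bigr).
\]
This lies in $\Omega$ by (b) used twice, because $1+\Omega\subset\Omega$. If $a,b\in P$, then $a+b+2\varepsilon=(a+\varepsilon)+(b+\varepsilon)\in\Omega$ for $\varepsilon>0$, so $a+b\in P$ by (a). Also $\mu P\subset P$ for $\mu\ge0$.
\end{proof}

\begin{proposition}\label{prop:jordan}
$(H,\mathfrak r)$ is a unital JB-algebra. There is a norm $|\cdot|$ on $J$, equivalent to $\|\cdot\|$, in which $J$ is a JB$^*$-algebra with isometric involution, and $|h|=\mathfrak r(h)$ for $h\in H$. The closed $*$-subalgebra $A^+$ is a JB$^*$-algebra under $|\cdot|$.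
\end{proposition}

\begin{proof}
Write $x\le y$ for $y-x\in P$. For $s\ge0$ we have $\mathfrak r(h)\le s$ if and only if $s\pm h\in P$. Adding such relations gives $\mathfrak r(a+b)\le\mathfrak r(a)+\mathfrak r(b)$. By Lemma~\ref{lem:spectrum}(a), $\mathfrak r\le\|\cdot\|\le M\mathfrak r$ on $H$, so $\mathfrak r$ is a norm on $H$, complete because $H$ is closed. If $0\le x\le y$, then $\mathfrak r(y)-x=(\mathfrak r(y)-y)+(y-x)\in P$ and $\mathfrak r(y)+x\in P$, so $\mathfrak r(x)\le\mathfrak r(y)$. We check the three axioms. First, $\mathfrak r(h^2)=\mathfrak r(h)^2$ by Lemma~\ref{lem:spectrum}(c). Second, squares lie in $P$ by the same lemma, so $0\le a^2\le a^2+b^2$ and $\mathfrak r(a^2)\le\mathfrak r(a^2+b^2)$. Third, if $\mathfrak r(a),\mathfrak r(b)\le1$, then $a\circ b=x-y$ with $x=(\frac{a+b}2)^2$ and $y=(\frac{a-b}2)^2$ between $0$ and $1$. Hence $1-a\circ b=(1-x)+y$ and $1+a\circ b=(1-y)+x$ lie in $P$, and $\mathfrak r(a\circ b)\le1$.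

Every $x\in J$ is uniquely $p+iq$ with $p=\frac12(x+x^*)$ and $q=\frac1{2i}(x-x^*)$ in $H$, so $J$ is the complexification of $H$, and (B1) provides $|\cdot|$. We have $|x|\le\|p\|+\|q\|\le K_0\|x\|$ for a constant $K_0$ by continuity of $*$, and $\|x\|\le M(|p|+|q|)\le2M|x|$ because $*$ is isometric for $|\cdot|$.
\end{proof}

\emph{From now on norms of elements, functionals and operators, and numerical ranges, refer to $|\cdot|$.} Spectra and spectral radii are unchanged. We have $|1|=1$ and $|T_x|\le|x|$. The product of $\widetilde A$ is continuous for $|\cdot|$, but it is not yet known to be contractive.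

\section{Geometry of the unit ball of $J$}\label{sec:geometry}

\subsection{States and exponentials}

A \emph{state} is a functional $\rho\in J^*$ with $|\rho|=\rho(1)=1$.

\begin{lemma}\label{lem:states}
\begin{enumerate}
\item[(a)] For $h\in H$, $C(h)$ is a commutative C$^*$-algebra, isomorphic to $C(\sigma(h))$ with $h$ as the identity function. A real function $f$ corresponds to an element of $H$ with $\sigma(f)=f(\sigma(h))$. The cone $P$ is the set of squares in $H$.
\item[(b)] States are real on $H$ and nonnegative on $P$, and $\rho(x^*)=\overline{\rho(x)}$.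
\item[(c)] $|h|=\max_\rho|\rho(h)|$ for $h\in H$.
\item[(d)] If $x\in J$ and $\rho(x)\ge0$ for all states $\rho$, then $x\in P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply Lemma~\ref{lem:necessary}(a) to the polynomials in $h$, then the Gelfand--Naimark theorem and Lemma~\ref{lem:spectrum}(c). Squares lie in $P$, and $p\in P$ is the square of $\sqrt p\in C(p)\cap H$.

(b) The restriction of a state to $C(h)$ has norm one and value one at $1$, so it is integration against a probability measure on $\sigma(h)$. The formula for $\rho(x^*)$ follows from $x=p+iq$.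

(c) By the Hahn--Banach theorem, evaluation at a point of $\sigma(h)$ extends to a state.

(d) Write $x=p+iq$ with $p,q\in H$. By (b), $\rho(q)=\operatorname{Im}\rho(x)=0$ for all $\rho$, so $q=0$ by (c). Taking for $\rho$ extensions of the evaluations at points of $\sigma(p)$ gives $\sigma(p)\subset[0,\infty)$.
\end{proof}

By (a), $P$ is the positive cone of the JB-algebra $H$, so (B3) applies to $P$. We next sharpen (B2): unitaries of the form $\exp(ik)$ suffice. These are the unitaries for which we have a square root and a functional calculus by real functions.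

\begin{lemma}\label{lem:ball}
The closed unit ball of $J$ is the closed convex hull of $\exp(iH)=\{\exp(ik):k\in H\}$.
\end{lemma}

\begin{proof}
Elements of $\exp(iH)$ have norm one by Lemma~\ref{lem:states}(a). By (B2) it suffices to show that $b=ru$ lies in the closed convex hull, for $u$ unitary and $0<r<1$. By Lemmas~\ref{lem:jordan}(a) and~\ref{lem:necessary}(a), the closed subalgebra $Q$ generated by $1,u,u^*$ is a commutative C$^*$-algebra, and $|u|=1$. The function $F(z)=(z+b)(1+zb^*)^{-1}$ with values in $Q$ is holomorphic on $|z|<1/r$, and $F(0)=b$. Put $w=1+e^{-i\theta}b$. Then $F(e^{i\theta})=e^{i\theta}w(w^*)^{-1}$, and the Gelfand transform of $w$ has real part at least $1-r>0$. So $\operatorname{Arg}w$ is a real continuous function, and $F(e^{i\theta})=\exp(ik_\theta)$ with $k_\theta=\theta+2\operatorname{Arg}w\in H$. By the mean value property $b=\frac1{2\pi}\int_0^{2\pi}\exp(ik_\theta)\,d\theta$, a limit of Riemann sums, which are convex combinations.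
\end{proof}

\subsection{Hermitian multiplication operators}

\begin{lemma}\label{lem:hermitian}
For $h\in H$ the operators $T_h,D_h,L_h,R_h$ on $(\widetilde A,|\cdot|)$ are hermitian. For $k\in H$ the operator
\[
W_k:=U_{\exp(-ik/2)}=\exp(-iT_k)
\]
is a surjective isometry with $W_k\exp(ik)=1$.
\end{lemma}

\begin{proof}
For $t>0$ we have $|I\pm itT_h|=|T_{1\pm ith}|\le|1\pm ith|\le(1+t^2|h|^2)^{1/2}$, computed in $C(h)$. By (N2), $\operatorname{Re}V(\pm iT_h)\le0$, so $V(T_h)\subset\mathbb R$. The two expressions for $W_k$ agree by Lemma~\ref{lem:jordan}(b), $W_k$ is a surjective isometry by (N3), and $W_k\exp(ik)=\exp(-ik)\exp(ik)=1$ in $C(k)$.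

For $D_h$ no norm estimate is available, and we use flexibility instead. By Lemma~\ref{lem:flexible}(b), $\delta=iD_h$ is a bounded derivation of $J$. Since $D_h(x^*)=(xh-hx)^*=-(D_hx)^*$, we have $\delta(x^*)=(\delta x)^*$. By the Leibniz rule for $\delta^n$, the operator $\theta_t=\exp(t\delta)$ is an automorphism of $J$; for real $t$ it commutes with $*$, and $\theta_t1=1$. So $\theta_t\exp(ik)=\exp(i\theta_tk)$ with $\theta_tk\in H$, and $\theta_t$ maps $\exp(iH)$ onto itself, its inverse being $\theta_{-t}$. By Lemma~\ref{lem:ball} it maps the unit ball onto itself. Thus $\exp(itD_h)$ is isometric for all real $t$, and $D_h$ is hermitian by (N3). Finally $L_h,R_h=T_h\pm\frac12D_h$ are hermitian by (N1).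
\end{proof}

In a C$^*$-algebra, $W_kx=w^{-1}xw^{-1}$ with $w=\exp(ik/2)$ is the isometry of Example~\ref{ex:positivity}.

\subsection{A substitute for the Cauchy--Schwarz argument}

We want $|\sum\lambda_jp_j|\le1$ when $p_j\in P$, $\sum p_j=1$ and $|\lambda_j|\le1$. For a state $\rho$ we get at once $|\rho(\sum\lambda_jp_j)|\le\sum\rho(p_j)=1$. This is not enough, because states do not determine the norm of a non-self-adjoint element: in $M_2(\mathbb C)$ the matrix unit $e_{12}$ has norm one, while a state given by a density matrix $(\rho_{ij})$ has $|\rho(e_{12})|=|\rho_{21}|\le(\rho_{11}\rho_{22})^{1/2}\le\frac12$. The remedy is to use states based at every $\exp(ik)$, that is, the functionals $\rho\circ W_k$. By Lemma~\ref{lem:ball} every norm-one functional almost attains its norm at some $\exp(ik)$, so after composition with $W_k^{-1}$ it is almost a state.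

\begin{lemma}\label{lem:norming}
If $x\in J$ and $|\rho(W_kx)|\le1$ for all states $\rho$ and all $k\in H$, then $|x|\le1$.
\end{lemma}

\begin{proof}
Let $\psi\in J^*$, $|\psi|=1$, and $0<\varepsilon<1$. By Lemma~\ref{lem:ball} there is $k\in H$ with $\operatorname{Re}\psi(\exp(ik))>1-\varepsilon$. Put $\varphi=\psi\circ W_k^{-1}$; then $|\varphi|=1$ and $\operatorname{Re}\varphi(1)>1-\varepsilon$. The functional $\varphi$ is almost positive and almost real.

(i) For $y\in P$ we have $\bigl|\frac12|y|1-y\bigr|\le\frac12|y|$. Hence $\operatorname{Re}\varphi(y)\ge\frac12|y|(\operatorname{Re}\varphi(1)-1)\ge-\frac\varepsilon2|y|$.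

(ii) For $y\in H$, $|y|\le1$, and $t>0$ we have
\[
\operatorname{Re}\varphi(1)\mp t\operatorname{Im}\varphi(y)=\operatorname{Re}\varphi(1\pm ity)\le\sqrt{1+t^2}\le1+t^2/2,
\]
so $|\operatorname{Im}\varphi(y)|\le\frac t2+\frac\varepsilon t$. The choice $t=\sqrt{2\varepsilon}$ gives $|\operatorname{Im}\varphi(y)|\le\sqrt{2\varepsilon}$.

Choose $|\mu|=1$ with $\mu\psi(x)=|\psi(x)|$ and write $\mu W_kx=p+iq$ with $p,q\in H$; then $|p|,|q|\le|x|$. For each state $\rho$ we have $\rho(p)=\operatorname{Re}\rho(\mu W_kx)\le1$, so $1-p\in P$ by Lemma~\ref{lem:states}(d). By (i) applied to $1-p$ and (ii) applied to $q$,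
\[
|\psi(x)|=\operatorname{Re}\varphi(p+iq)=\operatorname{Re}\varphi(p)-\operatorname{Im}\varphi(q)\le1+\tfrac\varepsilon2(1+|x|)+\sqrt{2\varepsilon}\,|x| .
\]
The right side does not depend on $k$. Let $\varepsilon\to0$ and take the supremum over $\psi$.
\end{proof}

\begin{proposition}\label{prop:partition}
If $p_1,\dots,p_n\in P$, $\sum_jp_j=1$ and $|\lambda_j|\le1$, then $|\sum_j\lambda_jp_j|\le1$.
\end{proposition}

\begin{proof}
Let $k\in H$, $w=\exp(ik/2)$, and let $\rho$ be a state. Then $w^*=w^{-1}$ and $W_k=U_{w^{-1}}$. We need a bound for $|\rho(W_kp)|$, $p\in P$, that is linear in $p$ and equals one at $p=1$. It comes from applying (B3) to a self-adjoint combination of $w$ and $w^{-1}$. For $\zeta=e^{i\gamma}$, $\gamma\in\mathbb R$, the element $y=-i\zeta w+i\bar\zeta w^{-1}=2\sin(\gamma+k/2)$ lies in $H$, and by polarization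
\[
U_y=2U_{w,w^{-1}}-\zeta^2U_w-\bar\zeta^2U_{w^{-1}} .
\]
We have $U_yp\in P$, $U_wp=(W_kp)^*$ and $U_{w,w^{-1}}p\in H$. Applying $\rho$ and using Lemma~\ref{lem:states}(b), we get $0\le2\rho(U_{w,w^{-1}}p)-2\operatorname{Re}(\bar\zeta^2\rho(W_kp))$ for all $\gamma$, that is,
\[
|\rho(W_kp)|\le\rho(U_{w,w^{-1}}p)\qquad(p\in P).
\]
Since $U_{w,w^{-1}}1=w\circ w^{-1}=1$,
\[
\Bigl|\rho\Bigl(W_k\sum_j\lambda_jp_j\Bigr)\Bigr|\le\sum_j\rho(U_{w,w^{-1}}p_j)=\rho(1)=1 .
\]
Lemma~\ref{lem:norming} completes the proof.
\end{proof}

\section{The joint spectrum of the multiplication operators}\label{sec:spectral}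

Fix $h\in H$ and identify $C(h)=C(X)$, $X=\sigma(h)$. The map $f\mapsto L_f$ is not multiplicative, so $\sigma(L_f)$ cannot be read off from $f(X)$ directly. In Example~\ref{ex:spectrum} we diagonalized all $T_f$ and $D_f$ at once. In general these operators still commute, and Gelfand theory replaces diagonalization.

The operators $T_f,D_f$ ($f\in C(h)$) on $\widetilde A$ commute with each other. By continuity of $f\mapsto T_f$ and $f\mapsto D_f$ it suffices to check this for powers of $h$. The $T_{h^n}$ commute by (J3). Next, $[D_g,T_f]=T_{[g,f]}=0$ by Lemma~\ref{lem:flexible}(b) and power-associativity. Finally, $D_1=0$ and $D_{h^{n+1}}=T_hD_{h^n}+T_{h^n}D_h$, so by induction $D_{h^n}$ is a polynomial in the $T_{h^j}$ times $D_h$, and these operators commute with each other.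

Let $\mathcal B$ be a maximal commutative subalgebra of $BL(\widetilde A)$ containing all $T_f,D_f$; it exists by Zorn's lemma. By maximality $\mathcal B$ is closed and contains $I$. If $S\in\mathcal B$ is invertible in $BL(\widetilde A)$, then $S^{-1}$ commutes with $\mathcal B$, so $S^{-1}\in\mathcal B$. Therefore
\begin{equation}\label{eq:gelfand}
\sigma(S)=\{\chi(S):\chi\text{ a character of }\mathcal B\}\qquad(S\in\mathcal B).
\end{equation}

\begin{lemma}\label{lem:twopoint}
For each character $\chi$ of $\mathcal B$ there are $\alpha,\beta\in X$ and $c\ge0$, with $c=0$ if $\alpha=\beta$, such that for all $f\in C(X)$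
\[
\chi(T_f)=\tfrac12\bigl(f(\alpha)+f(\beta)\bigr),\qquad\chi(D_f)=c\,\bigl(f(\alpha)-f(\beta)\bigr),
\]
and hence
\[
\chi(L_f)=\tfrac{1+c}2f(\alpha)+\tfrac{1-c}2f(\beta),\qquad\chi(R_f)=\tfrac{1-c}2f(\alpha)+\tfrac{1+c}2f(\beta).
\]
The number $c$ is uniquely determined by $C(h)$, $\mathcal B$ and $\chi$.
\end{lemma}

\begin{proof}
The functional $\tau(f)=\chi(T_f)$ satisfies $\tau(1)=1$ and $|\tau(f)|\le|T_f|\le|f|$, so it is integration against a probability measure $m$ on $X$. The Jordan structure restricts $m$. Let $s_0=\tau(h)\in\mathbb R$, $g=h-s_0$ and $\mu_j=\tau(g^j)=\int(s-s_0)^j\,dm(s)$, so that $\mu_1=0$. By (J4), $U_g^2=U_{g^2}$, that is,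
\[
(2T_g^2-T_{g^2})^2=2T_{g^2}^2-T_{g^4}.
\]
Applying $\chi$ gives $\mu_2^2=2\mu_2^2-\mu_4$, so $\mu_4=\mu_2^2$. Thus $(s-s_0)^2$ has variance zero, and $m$ is carried by the points $s_0\pm\sqrt{\mu_2}$. If $\mu_2>0$, then $\mu_1=0$ forces mass $\frac12$ at each point, and both points lie in $X$. In all cases $m=\frac12(\delta_\alpha+\delta_\beta)$ with $\alpha,\beta\in X$, possibly equal.

Let $d(f)=\chi(D_f)$. This is a linear functional with $d(1)=0$ and $d(fg)=\tau(f)d(g)+\tau(g)d(f)$ by Lemma~\ref{lem:flexible}(b). For real $f$ the operator $D_f$ is hermitian by Lemma~\ref{lem:hermitian}, so $d(f)\in\sigma(D_f)\subset\mathbb R$. A real $f$ with $f(\alpha)=f(\beta)=0$ is the product of the continuous functions $|f|^{1/2}$ and $\operatorname{sgn}(f)|f|^{1/2}$, on both of which $\tau$ vanishes; so $d(f)=0$. Taking real and imaginary parts, $d$ vanishes on all $f$ with $f(\alpha)=f(\beta)=0$, so $d(f)$ is a linear function of $(f(\alpha),f(\beta))$ that vanishes at $f=1$. If $\alpha=\beta$, then $d=0$. If $\alpha\ne\beta$, then $d(f)=c(f(\alpha)-f(\beta))$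 with $c$ real, and exchanging $\alpha$ and $\beta$ if necessary makes $c\ge0$. In that case $2c$ is the norm of the functional $d$ on $C(h)$, which gives uniqueness.
\end{proof}

We call the numbers $c$ obtained from all $h\in H$, all $\mathcal B$ and all $\chi$ the \emph{coefficients} of $A$, and we let $c(A)$ be their supremum. The hypotheses of both theorems concern operators on $A$, while the coefficients come from operators on $\widetilde A$. The two are related as follows. If $S\in BL(\widetilde A)$ maps $\widetilde A$ into $A$, then $|(S|_A)^n|\le|S^n|\le|(S|_A)^{n-1}|\,|S|$, so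
\begin{equation}\label{eq:restrict}
\mathfrak r(S)=\mathfrak r(S|_A).
\end{equation}
This applies to $L_f$ for $f\in A$ and to $D_x$ for all $x\in\widetilde A$.

\begin{lemma}\label{lem:cbound}
If $\mathfrak r(L_f|_A)\le\mathfrak r(f)$ for all $f\in H(A,*)$, then $c(A)\le1$.
\end{lemma}

\begin{proof}
Write $h=\lambda+k$ with $k\in H(A,*)$. Since $C(h)=C(k)$, we may take $h=k$, and then $0\in X$ by Lemma~\ref{lem:spectrum}(d). The hypothesis applies only to elements of $A$, and these correspond to functions vanishing at $0$: a real $f\in C(X)$ with $f(0)=0$ is a uniform limit of real polynomials $p_n$, hence of $p_n-p_n(0)$, so $f\in H(A,*)$, and $\mathfrak r(f)=\|f\|_\infty$. For such $f$, \eqref{eq:restrict} gives $\mathfrak r(L_f)\le\|f\|_\infty$ on $\widetilde A$. Also $R_fx=(L_fx^*)^*$ with $*$ isometric, so $|R_f^n|=|L_f^n|$ and $\mathfrak r(R_f)\le\|f\|_\infty$; this is why no hypothesis on right multiplications is needed. By \eqref{eq:gelfand}, $|\chi(L_f)|$ and $|\chi(R_f)|$ are at most $\|f\|_\infty$.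

Let $\alpha\ne\beta$. We choose $f$ real and piecewise linear with $\|f\|_\infty=1$ and $f(0)=0$. If $\alpha,\beta\ne0$, take $f(\alpha)=1$, $f(\beta)=-1$; then $\chi(L_f)=c$. If $\beta=0$, take $f(\alpha)=1$; then $\chi(L_f)=\frac{1+c}2$. If $\alpha=0$, take $f(\beta)=1$; then $\chi(R_f)=\frac{1+c}2$. In each case $c\le1$.
\end{proof}

\section{Contractivity of the product}\label{sec:contractive}

\begin{proposition}\label{prop:contractive}
If $c(A)\le1$, then $|ab|\le|a||b|$ for all $a,b\in\widetilde A$, and $(A,|\cdot|)$ is a non-commutative JB$^*$-algebra.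
\end{proposition}

\begin{proof}
\emph{Step 1: if $f\in P$, then $V(L_f)\subset[0,\infty)$.} Apply Lemma~\ref{lem:twopoint} with $h=f$ and the identity function. Since $0\le c\le1$, each $\chi(L_f)=\frac{1+c}2\alpha+\frac{1-c}2\beta$ is a convex combination of points of $\sigma(f)\subset[0,\infty)$. By \eqref{eq:gelfand}, $\sigma(L_f)\subset[0,\infty)$. As $L_f$ is hermitian, (N4) gives the claim. This is the only use of $c(A)\le1$.

\emph{Step 2: if $f\in P$, $k\in H$ and $v=\exp(ik)$, then $W_k(fv)\in P$.} Let $\rho$ be a state and define $F(S)=\rho(W_kSv)$ for $S\in BL(\widetilde A)$. Since $W_k$ is isometric and $|v|=1$, we have $|F(S)|\le|S|$, and $F(I)=\rho(W_kv)=\rho(1)=1$. Therefore $\rho(W_k(fv))=F(L_f)\in V(L_f)\subset[0,\infty)$, and Lemma~\ref{lem:states}(d) applies.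

\emph{Step 3: $|\exp(ih)\exp(ik)|\le1$ for $h,k\in H$.} Let $g=\exp(ih)\in C(X)$, $X=\sigma(h)$, and $v=\exp(ik)$. A continuous partition of unity replaces the spectral projections of Example~\ref{ex:positivity}. Given $\varepsilon>0$, cover $X$ by finitely many nonempty open sets $O_j$ on each of which $g$ varies by at most $\varepsilon$. Choose $t_j\in O_j$ and continuous $f_j\ge0$ vanishing off $O_j$ with $\sum f_j=1$. Then $f_j\in P$, $|g(t_j)|=1$, and $a=\sum_jg(t_j)f_j$ satisfies $|g-a|\le\|\sum_jf_j|g-g(t_j)|\|_\infty\le\varepsilon$. By Step 2, $p_j=W_k(f_jv)\in P$, and $\sum_jp_j=W_kv=1$. By Proposition~\ref{prop:partition},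
\[
|av|=|W_k(av)|=\Bigl|\sum_jg(t_j)p_j\Bigr|\le1 .
\]
The product is continuous, so $|gv|\le1$ as $\varepsilon\to0$.

\emph{Conclusion.} By bilinearity $|ab|\le1$ for $a,b$ in the convex hull of $\exp(iH)$, and by continuity and Lemma~\ref{lem:ball} for all $a,b$ in the unit ball. So $|\cdot|$ is a complete algebra norm on $A$. Finally $|U_a(a^*)|=|a|^3$ for $a\in A$, because $A^+$ is a JB$^*$-algebra under $|\cdot|$ and $U_a$ is the same operator in $A$ and $A^+$ by Lemma~\ref{lem:flexible}(d).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]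
By Proposition~\ref{prop:jordan}, $|\cdot|$ is equivalent to $\|\cdot\|$. By the spectral hypothesis and Lemma~\ref{lem:cbound}, $c(A)\le1$. By Proposition~\ref{prop:contractive}, $A$ is a non-commutative JB$^*$-algebra under $|\cdot|$.
\end{proof}

\section{Mutations and the constant $\kappa(A)$}\label{sec:mutations}

Lemmas~\ref{lem:necessary} and~\ref{lem:cbound} and Proposition~\ref{prop:contractive} together show that $A$ is a non-commutative JB$^*$-algebra in an equivalent norm if and only if $c(A)\le1$. Theorem~\ref{thm:sharp} follows once we identify $c(A)$ with $\kappa(A)$ and see how it scales under mutation.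

\begin{lemma}\label{lem:kappa}
$\kappa(A)=c(A)<\infty$.
\end{lemma}

\begin{proof}
By \eqref{eq:restrict}, $\mathfrak r(D_x)$ is the same on $A$ and on $\widetilde A$. Let $0\ne h\in H(A,*)$ and fix one algebra $\mathcal B$ for $h$. By \eqref{eq:gelfand} and Lemma~\ref{lem:twopoint} for the identity function, $\mathfrak r(D_h)=\sup_\chi c\,|\alpha-\beta|\le c(A)\operatorname{diam}\sigma(h)$. So $\kappa(A)\le c(A)$.

Conversely, let $c$ be a coefficient with $\alpha\ne\beta$. Take a real $f\in C(X)$ with $f(\alpha)=1$, $f(\beta)=-1$, $\|f\|_\infty=1$, so that $\chi(D_f)=2c$. Write $f=\lambda+k$ with $k\in H(A,*)$; here $k\ne0$ because $f$ is not constant. Then $D_f=D_k$ and $\operatorname{diam}\sigma(k)=\operatorname{diam}f(X)=2$, so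
\[
2c=\chi(D_f)\le\mathfrak r(D_k)\le2\kappa(A).
\]
Thus $c(A)\le\kappa(A)$. If $K$ is a constant with $|[x,y]|\le K|x||y|$ on $\widetilde A$, then also $2c\le|D_f|\le K|f|=K$, so $c(A)\le K/2$.
\end{proof}

For example, $\kappa(M_t)=|t|$. Indeed, by Example~\ref{ex:spectrum} the spectral radius of the commutator with $h$ in $M_t$ is $|t||s_1-s_2|$, while $s_1,s_2\in\sigma(h)$; and for $h=\operatorname{diag}(1,-1)$ we have $h^3=h$, so $\operatorname{diam}\sigma(h)=2=|s_1-s_2|$.

\begin{lemma}\label{lem:scaling}
For $s,t\in\mathbb R$, $A^{(s)}$ with the norm $(1+|s|)\|\cdot\|$ is a complete normed non-commutative Jordan $*$-algebra with $\{(\exp-1)(ih)\}$ bounded, $(A^{(s)})^{(t)}=A^{(st)}$, and $c(A^{(s)})=|s|\,c(A)$.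
\end{lemma}

\begin{proof}
We have $\|x\circ y+\frac s2[x,y]\|\le(1+|s|)\|x\|\|y\|$; multiplying by $1+|s|$ shows that $(1+|s|)\|\cdot\|$ is an algebra norm. By Lemma~\ref{lem:flexible}(c), the identities hold and the set $\{(\exp-1)(ih)\}$ is the same as for $A$. The symmetric part of the product of $A^{(s)}$ is $\circ$ and its commutator is $s[\cdot,\cdot]$, which gives $(A^{(s)})^{(t)}=A^{(st)}$. The unitization of $A^{(s)}$ is the $s$-mutation of $\widetilde A$, since $1$ has zero commutators. So $J$, its topology, $H$, $C(h)$, $\sigma(h)$, $\mathfrak r$ and $T_x$ are the same for $A^{(s)}$ as for $A$, the same norm $|\cdot|$ serves, and $D_x$ is replaced by $sD_x$. If $s\ne0$, the algebras $\mathcal B$ and the pairs $\{\alpha,\beta\}$ are the same, and each coefficient $c$ becomes $|s|c$. If $s=0$, all commutators vanish and every coefficient is $0$.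
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) Finiteness is Lemma~\ref{lem:kappa}. By Lemmas~\ref{lem:kappa} and~\ref{lem:scaling}, $c(A^{(s)})=|s|\kappa(A)$, and all results of Sections~\ref{sec:jordan}--\ref{sec:contractive} apply to $A^{(s)}$. If $|s|\kappa(A)\le1$, Proposition~\ref{prop:contractive} shows that $A^{(s)}$ is a non-commutative JB$^*$-algebra under $|\cdot|$. Conversely, if $A^{(s)}$ is one in an equivalent norm, then its left multiplications satisfy the hypothesis of Lemma~\ref{lem:cbound} by Lemma~\ref{lem:necessary}, so $|s|\kappa(A)=c(A^{(s)})\le1$. The last sentence of (a) is the case $s=1$; for $h=0$ the inequality reads $0\le0$.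

(b) Let $A$ have $\{(\exp-1)(ih)\}$ bounded and put $\kappa=\kappa(A)$. If $\kappa>0$, then $B=A^{(1/\kappa)}$ is a non-commutative JB$^*$-algebra in an equivalent norm by (a), and $A=B^{(\kappa)}$. If $\kappa=0$, then $|D_h|=\mathfrak r(D_h)=0$ for all $h\in H(A,*)$, by Lemma~\ref{lem:hermitian} and (N4). Since $A=H(A,*)+iH(A,*)$, the algebra $A$ is commutative. It then equals all its mutations, and by (a) with $s=1$ it is a JB$^*$-algebra in an equivalent norm. Conversely, if $B$ is a non-commutative JB$^*$-algebra, then $\{(\exp-1)(ih)\}$ is bounded in $B$ by Lemma~\ref{lem:necessary}(b), hence in $B^{(t)}$ by Lemma~\ref{lem:scaling}, and boundedness persists under equivalent renorming.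

(c) Given $C>1$, take $A=M_C$ with the norm $(1+C)\|\cdot\|$. The set $\{(\exp-1)(ih)\}$ is bounded. By Example~\ref{ex:spectrum}, $\mathfrak r(L_h)\le C\,\mathfrak r(h)$ for all $h\in H(A,*)$, and $A$ is not a non-commutative JB$^*$-algebra in any equivalent norm.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HOS}
Hanche-Olsen and St\o rmer, Chapter 2 and 3.3.6.

\bibitem{NANA}
\emph{Non-Associative Normed Algebras}, \texttt{http://ndl.ethernet.edu.et/bitstream/123456789/32999/1/4.pdf.pdf}.

\bibitem{Wright}
Wright, Michigan Math. J. 24 (1977).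

\bibitem{WY}
Wright and Youngson, 1977.

\end{thebibliography}
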